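# Colored Tverberg below full dimension: forcing $r$ simplices to evaluate a function

Throughout, $[r]=\{1,\dots,r\}$, and its elements are called *slots*. We write $x^+=\max(x,0)$, $\mathbf 1=(1,\dots,1)\in\mathbb R^r$, $W_r=\{v\in\mathbb R^r:\sum_s v_s=0\}$, and $\operatorname{osc}(v)=\max_s v_s-\min_s v_s$. Note that $\operatorname{osc}(v+w)\le\operatorname{osc}(v)+\operatorname{osc}(w)$, that $\operatorname{osc}(v)\le 2\max_s|v_s|$, and that $\operatorname{osc}(v)=0$ exactly when $v\in\mathbb R\mathbf 1$. The symmetric group $S_r$ acts on $\mathbb R^r$ by $(\pi v)_s=v_{\pi^{-1}(s)}$.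

## 1. A color made of $r-1$ copies of $P$, $r-1$ copies of $M$ and one vector $w$

Fix $r\ge 2$. Take a list of $2r-1$ vectors: a vector $P$ repeated $r-1$ times, a vector $M$ repeated $r-1$ times, and one vector $w$. Call such a list a color. Take several colors and distribute their vectors among $r$ slots so that each slot receives at most one vector of each color and no listed vector goes to two slots. Each slot forms a combination of its vectors with nonnegative coefficients, and we ask that all $r$ slots obtain the *same* sum. Since there are $r$ slots but only $r-1$ copies of $P$ and of $M$, this demand is very restrictive. The whole proof exploits this shortage by one.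

**Definition (configuration, array, solution, free).** A *configuration of type $(n,D)$* consists of $n$ colors, each a list of $2r-1$ vectors of $\mathbb R^D$, repetitions allowed. An *array* assigns coefficients $t_{s,v}\ge0$ to slots $s$ and listed vectors $v$ such that

* for each slot and each color, at most one listed vector of that color has positive coefficient in that slot;
* each listed vector has positive coefficient in at most one slot.

The array is a *solution* if $\sum_v t_{s,v}v$ does not depend on $s$ and not all $t_{s,v}$ vanish. The configuration is *free* if it has no solution.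

For a color of the form $(P,M,w)$ above, let $\alpha_s,\beta_s,\gamma_s$ be the total coefficients in slot $s$ at the copies of $P$, at the copies of $M$, and at $w$. The rules of an array say:
$$\text{in each slot at most one of }\alpha_s,\beta_s,\gamma_s\text{ is nonzero;}\quad \alpha_s>0\text{ for at most }r-1\text{ slots},\ \beta_s>0\text{ for at most }r-1\text{ slots},\ \gamma_s>0\text{ for at most one slot.}\tag{1}$$

**Lemma 1 (locking).** If (1) holds and $\alpha_s-\beta_s=x$ for all $s$, then $x=0$ and all $\alpha_s,\beta_s$ vanish.

*Proof.* If $x>0$, all $r$ numbers $\alpha_s$ are positive, against (1). If $x<0$, all $\beta_s$ are positive, against (1). So $x=0$ and $\alpha_s=\beta_s$; at most one of the two is nonzero, so both vanish. $\square$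

**Example 1 (one color on the line is never free).** Take $2r-1$ real numbers. If $r$ of them are positive, put one in each slot and scale them to a common value. This is a solution, and the same works with $r$ negative numbers. Otherwise at most $2r-2$ of them are nonzero, so some listed number is $0$. Coefficient $1$ on it, with every other coefficient $0$, is a solution with all sums $0$. So no configuration of type $(1,1)$ is free.

**Example 2 (a free configuration of type $(r-1,r)$).** In $\mathbb R^r$ with basis $e_1,\dots,e_{r-1},f$ take colors $i\in[r-1]$ with $P_i=e_i$, $M_i=-e_i$, $w_i=f$. In a solution, the $e_i$-coordinate and Lemma 1 give that all coefficients at $P_i,M_i$ vanish. The $f$-coordinate, the sum of the coefficients at the $w_i$ in slot $s$, is constant in $s$. There are $r-1$ vectors $w_i$, each used in at most one slot, so some slot uses none of them and the constant is $0$. Hence all coefficients vanish, and the configuration is free.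

**Example 3 (one color too many).** With $r$ colors $P_i=e_i$, $M_i=-e_i$, $w_i=f$ in $\mathbb R^{r+1}$, the array that puts coefficient $1$ on $w_s$ in slot $s$ is a solution: all sums equal $f$. So Example 2 cannot be extended by one more color sharing the same $f$.

## 2. Rainbow simplices and the Type B bound $2r-1$

**Definition ($T(r,k,d)$).** Let $0\le k\le d$ and $r\ge1$. A *collection of colors* is a family $C_0,\dots,C_k$ of pairwise disjoint finite sets in $\mathbb R^d$. A *rainbow set* is $A=\{a_0,\dots,a_k\}$ with $a_j\in C_j$, and its *rainbow simplex* is $\operatorname{conv}A$. $T(r,k,d)$ is the minimal $t$ such that whenever $|C_i|\ge t$ for all $i$, there are $r$ pairwise disjoint rainbow sets whose rainbow simplices have a common point.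

We study Type B, $k<d$. For $r$ affine $k$-spaces in general position in $\mathbb R^d$ the codimensions $d-k$ add up, so one cannot expect a common point unless $r(d-k)\le d$. That is the standing condition $r\le d/(d-k)$.

**Conjecture (Type B).** For all $r\ge1$ and $0\le k<d$ with $r\le d/(d-k)$: $T(r,k,d)=2r-1$.

The problem comes with two known facts: there are examples giving $T(r,k,d)\ge 2r-1$, and (Vrećica–Živaljević) the conjecture holds for $r$ prime.

**Example 4 ($T(2,1,2)=3$ by hand).** Take three red and three blue points in the plane. Suppose no two vertex-disjoint red–blue segments meet. This is stable under small perturbations, so we may assume general position. Then segments sharing an endpoint meet only there, and we have a plane drawing of $K_{3,3}$, which does not exist. With two red and two blue points at opposite corners of a square, the four red–blue segments are the sides, and disjoint ones do not meet. So $T(2,1,2)=3=2r-1$.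

The results to be proved are these.

**Theorem A.** Let $r\ge2$ be an integer that is not a prime power. There is a constant $D_\ast=D_\ast(r)$ such that $T(r,k,d)\ge 2r$ for all integers $0\le k<d$ which, with $c=d-k$, satisfy
$$0\le d-rc\le\frac{r\,(c-D_\ast)}{D_\ast-1}.\tag{2}$$
All these pairs satisfy $r\le d/(d-k)$. In particular $T(r,(r-1)c,rc)\ge2r$ for every integer $c\ge D_\ast$.

**Theorem B (for prime powers a known result, due to Živaljević).** If $r=1$ or $r$ is a prime power, then $T(r,k,d)=2r-1$ for all $0\le k<d$ with $r\le d/(d-k)$.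

**Corollary.** For fixed $r$, the statement "$T(r,k,d)=2r-1$ for all $0\le k<d$ with $r\le d/(d-k)$" holds if and only if $r=1$ or $r$ is a prime power.

So the conjecture is false, the smallest bad $r$ being $6$. For such $r$ the exact set of pairs $(k,d)$ where equality fails is not determined; for instance $r=6$, $d=6$, $k=5$ is not decided here.

Free configurations enter as follows.

**Lemma 2 (translation).** Let free configurations of types $(n_1,D_1),\dots,(n_m,D_m)$ be given, with $d=\sum D_j$, $k+1=\sum n_j\ge1$ and $k<d$. Then $T(r,k,d)\ge2r$.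

*Proof.* **Step 1: no common point for the listed points.** Put the configurations in the summands of $\mathbb R^d=\bigoplus_j\mathbb R^{D_j}$. This gives $k+1$ lists of $2r-1$ points in $\mathbb R^d$. Suppose $r$ rainbow sets, disjoint as sets of listed points, have hulls with a common point. Write that point as a convex combination in each slot. Restrict the coefficients to the colors of one summand: they form an array, and its sums are the components of the common point in that summand, hence independent of the slot. Some coefficient is positive, so in some summand this array is a solution, a contradiction.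

**Step 2: make the points distinct.** For each of the finitely many labelled choices of $r$ disjoint rainbow sets, the set of point configurations for which the hulls meet is closed, because the coefficients range over a compact set. So having no intersection for any choice persists under small perturbations. Perturb so that all points are distinct. We obtain pairwise disjoint sets $C_0,\dots,C_k$ of size exactly $2r-1$ without $r$ disjoint intersecting rainbow simplices, so $T(r,k,d)>2r-1$. $\square$

The same argument gives the lower bound $T(r,k,d)\ge2r-1$ for $r\ge 2$, $k<d$. Take $k+1\le d$ colors, color $j$ consisting of $r-1$ copies of $e_j$ and $r-1$ copies of $-e_j$. By Lemma 1, equal sums force all coefficients to vanish, so no convex coefficients give a common point. Perturbing gives colors of size $2r-2$. With one vector more per color we must work much harder.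

**Surplus.** For a type $(n,D)$ call $rn-(r-1)D$ its *surplus*. It is additive under direct sums. With $c=d-k$ and $e=d-rc$, a family of $k+1=d-c+1$ colors in $\mathbb R^d$ has surplus
$$r(d-c+1)-(r-1)d=r+d-rc=r+e.\tag{3}$$
The admissible range $r\le d/(d-k)$ is exactly $e\ge0$, i.e. surplus at least $r$. Example 2 has surplus $0$. Type $(1,1)$ has surplus $1$, but Example 1 shows that it is never free. *One* free configuration of surplus $1$ is enough:

**Lemma 3 (assembly).** Suppose there is a free configuration of type $(n_\ast,D_\ast)$ with $rn_\ast-(r-1)D_\ast=1$ and $D_\ast\ge2$. Then $T(r,k,d)\ge2r$ for all $0\le k<d$ satisfying (2).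

*Proof.* Let $c=d-k\geq 1$ and $e=d-rc\ge0$, so that (2) reads $e(D_\ast-1)\le r(c-D_\ast)$. Reducing $rn_\ast-(r-1)D_\ast=1$ modulo $r$ gives $D_\ast\equiv1\pmod r$. Put $m_1=r+e$ and $m_0=(d-m_1D_\ast)/r$. Then $d-m_1D_\ast\equiv d-m_1=rc-r\equiv0\pmod r$, so $m_0$ is an integer. Moreover
$$m_0\ge0\iff rc+e\ge(r+e)D_\ast\iff r(c-D_\ast)\ge e(D_\ast-1),$$
which holds. Take $m_1$ copies of the given configuration and $m_0$ copies of Example 2. The dimensions sum to $m_1D_\ast+m_0r=d$. For the number $n=m_1n_\ast+m_0(r-1)$ of colors, additivity of the surplus gives $rn-(r-1)d=m_1=r+e$. By (3), $n=d-c+1=k+1$. Apply Lemma 2. $\square$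

## 3. Prime powers: the test map and its Euler class

The natural first approach to the conjecture is the test-map method. It proves Theorem B, and its one group-theoretic step shows where it stops.

**Definition (chessboard complex).** $\Delta_{m,n}$ has vertices $(s,v)\in[m]\times[n]$. A set of vertices is a simplex if no two of them share $s$ and no two share $v$. For example, $\Delta_{2,3}$ has $6$ vertices and the $6$ edges $\{(1,v),(2,v')\}$, $v\ne v'$, and is a hexagon.

*Proof of Theorem B.* For $r=1$ clearly $T=1$. Let $r=p^a\ge2$ be a prime power, $r(d-k)\le d$. The bound $T\ge2r-1$ was shown after Lemma 2. For the upper bound let $|C_i|\ge2r-1$, and replace each $C_i$ by a subset of size exactly $2r-1$.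

**Step 1: a highly connected space that parametrizes the choices.** Let $K$ be the join of $k+1$ chessboard complexes $\Delta_{r,2r-1}$, the $i$-th with vertices $(s,v)$, $s\in[r]$, $v\in C_i$. By Björner–Lovász–Vrećica–Živaljević (J. London Math. Soc. 49 (1994)), $\Delta_{m,n}$ is $(\nu-2)$-connected for $\nu=\min\{m,n,\lfloor\frac{m+n+1}3\rfloor\}$. For $m=r$, $n=2r-1$ we get $\nu=r$, so each factor is $(r-2)$-connected. The join of an $a$-connected and a $b$-connected complex is $(a+b+2)$-connected, so $K$ is $(r(k+1)-2)$-connected. Let $\mathcal G=(\mathbb Z/p)^a$ act simply transitively on $[r]$, and hence on $K$.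

**Step 2: the map that detects intersections.** For a point of $K$ with barycentric coordinates $t_{s,v}$ put $\Phi_s=\sum_vt_{s,v}(v,1)\in\mathbb R^{d+1}$. Let $V=W_r\otimes\mathbb R^{d+1}$, of dimension $M=(r-1)(d+1)$. Suppose that at no point of $K$ are all $\Phi_s$ equal. Projecting $(\Phi_s)_s$ to $V$ and normalizing gives a $\mathcal G$-map $K\to S(V)$. Let $e(V)\in H^M(B\mathcal G;\mathbb F_p)$ be the mod $p$ Euler class of $E\mathcal G\times_{\mathcal G}V$. For $p=2$ this is the top Stiefel–Whitney class; for $p$ odd the bundle is orientable because $\mathcal G$ has odd order. The $\mathcal G$-map is a nowhere zero section of the pullback of this bundle to $E\mathcal G\times_{\mathcal G}K$, so $e(V)$ maps to $0$ in $H^M(E\mathcal G\times_{\mathcal G}K;\mathbb F_p)$.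

**Step 3: $e(V)\ne0$.** Since $\mathcal G$ is simply transitive on $[r]$, $W_r$ is the regular representation minus the trivial one. For $p=2$ it is the sum of all nontrivial real characters, so $e(V)$ is a product of nonzero linear forms in $H^\ast(B\mathcal G;\mathbb F_2)=\mathbb F_2[x_1,\dots,x_a]$. For $p$ odd it is the sum of the realifications of nontrivial complex characters, one from each conjugate pair. The Euler class of such a realification is, up to sign, the first Chern class mod $p$ of the character, a nonzero linear form in the polynomial subring $\mathbb F_p[y_1,\dots,y_a]\subset H^\ast(B\mathcal G;\mathbb F_p)$, $\deg y_i=2$. In both cases $e(V)=e(W_r)^{d+1}$ is a product of nonzero elements of an integral domain.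

**Step 4: $e(V)$ survives in $K$.** The map $E\mathcal G\times_{\mathcal G}K\to B\mathcal G$ is a fibration with fiber $K$. If $K$ is $(M-1)$-connected, then by the long exact sequence of homotopy groups this map is $M$-connected, hence injective on $H^M(\,\cdot\,;\mathbb F_p)$. And
$$r(k+1)-2\ge(r-1)(d+1)-1\iff rk+r-1\ge rd+r-d-1\iff r(d-k)\le d,$$
which holds. So $e(V)$ maps to a nonzero class, contradicting Step 2.

**Step 5: read off the simplices.** Hence all $\Phi_s$ are equal at some point of $K$. The last coordinates give $\sum_vt_{s,v}=1/r$ for each $s$, so the hulls of the sets $\{v:t_{s,v}>0\}$, $s\in[r]$, have a common point. These sets are pairwise disjoint and contain at most one point of each color. As each color has $2r-1\ge r$ points, they extend to $r$ pairwise disjoint rainbow sets. So $T(r,k,d)\le2r-1$. $\square$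

**Where this stops.** Let $r$ be not a prime power and let $H\le S_r$ be a $p$-group. Its orbits on $[r]$ have $p$-power size, so $H$ has an orbit $Q\neq[r]$, and
$$\mathbf 1_Q-\tfrac{|Q|}{r}\mathbf 1\in W_r\quad\text{is a nonzero $H$-fixed vector.}\tag{4}$$
Then $EH\times_HV$ has a nowhere zero section, so its Euler class is $0$: Step 3 fails for every $p$-subgroup. The failure of this argument is not yet a counterexample, because a counterexample consists of points, and for points the map $\Phi$ is affine on each simplex of $K$. We have to turn an abstract equivariant map into points. The color of Section 1 does this.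

## 4. Base colors produce $r$ disjointly supported probability vectors

Set $N_0=2r-1$, $\Delta=\{\gamma\in\mathbb R^{N_0}_{\ge0}:\sum_j\gamma_j=1\}$ and
$$Y=\{y=(\gamma_1,\dots,\gamma_r)\in\Delta^r:\ \gamma_1,\dots,\gamma_r\text{ have pairwise disjoint supports}\}.$$
$Y$ is compact, $S_r$ acts on it by $(\pi y)_s=\gamma_{\pi^{-1}(s)}$, and $\|\gamma_s-\gamma_{s'}\|_1=2$ for $s\ne s'$. A map $g:Y\to\mathbb R^r$ is equivariant if $g(\pi y)=\pi g(y)$.

**Example 5.** For $r=2$, $Y$ consists of the pairs of disjointly supported points of a triangle. Its cells are the $6$ pairs (vertex, other vertex), the $3$ products vertex $\times$ opposite edge, and the $3$ products edge $\times$ opposite vertex. It is a hexagon, and $S_2$ acts by the antipodal map. An equivariant continuous $g:Y\to W_2\cong\mathbb R$ satisfies $g(\pi y)=-g(y)$ for the swap $\pi$, so it vanishes somewhere because the hexagon is connected.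

Here is how $Y$ arises. In $\mathbb R^{2r+1}$ with basis $e_1,\dots,e_{N_0},h,o$ take the $N_0$ colors
$$P_j=e_j,\qquad M_j=-e_j,\qquad w_j=h+\kappa_jo ,$$
with $\kappa\in\mathbb R^{N_0}$. The surplus is $r(2r-1)-(r-1)(2r+1)=1$, the desired value. Consider a solution, and let $\gamma_{s,j}$ be its coefficients at $w_j$. The $e_j$-coordinate and Lemma 1 show that $P_j,M_j$ are not used. The $h$-coordinate says that $\sum_j\gamma_{s,j}=\mu$ for all $s$; if $\mu=0$, nothing is used, so $\mu>0$ and we may scale to $\mu=1$. Each $w_j$ is used in at most one slot, so $(\gamma_1,\dots,\gamma_r)\in Y$. The $o$-coordinate says that $(\kappa\cdot\gamma_s)_s\in\mathbb R\mathbf 1$. Conversely, every such $y\in Y$ is a solution.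

**A linear readout never works.** Sort the entries as $\kappa_{(1)}\le\dots\le\kappa_{(2r-1)}$. The median $\kappa_{(r)}$ lies in each interval $[\kappa_{(i)},\kappa_{(2r-i)}]$, $i<r$. Give one slot the median index and each other slot one of these pairs, with weights averaging to $\kappa_{(r)}$. Then $\kappa\cdot\gamma_s=\kappa_{(r)}$ for all $s$. So this configuration is never free. If instead of $\kappa\cdot\gamma_s$ the $o$-coordinate contained $g_s(y)$, up to a small error, for some continuous equivariant $g:Y\to\mathbb R^r$ that avoids $\mathbb R\mathbf 1$, we would be done. Two tasks remain: to find such a $g$, and to make the slots evaluate it without losing the surplus $1$.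

## 5. An equivariant map $Y\to W_r\setminus\{0\}$

**Proposition 4 (Özaydin's argument).** If $r\ge2$ is not a prime power, there is a continuous $S_r$-equivariant map $g:Y\to W_r\setminus\{0\}$.

*Proof.* Here $r\ge6$. Write $G=S_r$.

**Step 1: set up equivariant obstruction theory.** $Y$ is a finite regular CW complex with cells $\sigma_1\times\dots\times\sigma_r$, where $\sigma_1,\dots,\sigma_r$ are pairwise disjoint nonempty faces of the simplex $\Delta$ with $2r-1$ vertices. The dimension of such a cell is $\sum_s(|\sigma_s|-1)\le(2r-1)-r$, where $|\sigma_s|$ counts vertices, so $\dim Y=r-1=:N$. A permutation fixing a cell fixes each $\sigma_s$, and these are distinct, so $G$ permutes the cells freely. The unit sphere $S:=S(W_r)\cong S^{N-1}$ is simply connected, as $N-1\ge4$, and $(N-2)$-connected. Let $\Pi=\pi_{N-1}(S)$, with $G$ acting through free homotopy classes, and let $C_\ast=C_\ast(Y)$ be the cellular chain complex. For $H\le G$ we use the standard facts of obstruction theory for free $H$-complexes. In each of them one makes choices on one cell per orbit and spreads them by $H$.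

1. There is an $H$-map $Y^{(N-1)}\to S$. For such a map $f$, the assignment $\sigma\mapsto[f|_{\partial\sigma}]$ is a cochain $c_f\in\mathrm{Hom}_H(C_N,\Pi)$, and $f$ extends to an $H$-map on $Y=Y^{(N)}$ iff $c_f=0$.
2. If $f,f':Y^{(N-1)}\to S$ are $H$-maps, their restrictions to $Y^{(N-2)}$ are $H$-homotopic, because $\pi_i(S)=0$ for $i\le N-2$. A homotopy defines a difference cochain $d\in\mathrm{Hom}_H(C_{N-1},\Pi)$ with $\delta d=c_f-c_{f'}$.
3. Conversely, for each $H$-map $f$ on $Y^{(N-1)}$ and each $d\in\mathrm{Hom}_H(C_{N-1},\Pi)$ there is an $H$-map $f'$ on $Y^{(N-1)}$ that agrees with $f$ on $Y^{(N-2)}$ and has $c_{f'}=c_f-\delta d$.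

Fix a $G$-map $f:Y^{(N-1)}\to S$.

**Step 2: the obstruction dies over each Sylow subgroup.** Let $p$ be a prime dividing $r!$ and $H_p$ a Sylow $p$-subgroup of $G$. By (4) there is a nonzero $H_p$-fixed vector in $W_r$, hence a constant $H_p$-map $f':Y\to S$, and $c_{f'}=0$. By fact 2, $c_f=\delta d_p$ for some $d_p\in\mathrm{Hom}_{H_p}(C_{N-1},\Pi)$.

**Step 3: average to pass from $H_p$ to $G$.** Let $x\in G$ act on cochains by $(x\,d\,x^{-1})(\tau)=x\cdot d(x^{-1}\tau)$; this commutes with $\delta$. Put $\hat d_p=\sum_{xH_p\in G/H_p}x\,d_p\,x^{-1}$. It is well defined since $d_p$ is $H_p$-equivariant, and it is $G$-equivariant since $G$ permutes the cosets. As $c_f$ is $G$-equivariant,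
$$\delta\hat d_p=\sum_{xH_p}x\,(\delta d_p)\,x^{-1}=\sum_{xH_p}x\,c_f\,x^{-1}=[G:H_p]\,c_f .$$

**Step 4: combine the primes.** Each $[G:H_p]$ divides $r!$ and is prime to $p$. A prime dividing all of them would divide $r!$, say it is $q$, but $q\nmid[G:H_q]$. So their greatest common divisor is $1$, and an integer combination $d$ of the $\hat d_p$ satisfies $\delta d=c_f$. By fact 3 with $H=G$ there is a $G$-map $f'$ on $Y^{(N-1)}$ with $c_{f'}=0$. By fact 1 it extends to a $G$-map $Y\to S(W_r)$. $\square$

## 6. Blocks of $r-1$ colors and networks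

From here on $r\ge3$. To compute nonlinear functions we reuse the $r-1$ colors of Example 2, but let their coordinates $e_a$ and $f$ receive input.

**Definition (Out).** For $\varphi,\ell\in\mathbb R^r$ let $\mathrm{Out}(\varphi,\ell)$ be the set of vectors $O\in\mathbb R^r$ of the form $O_s=\sum_{a=1}^{r-1}(\ell_s-x_a)^+$ with $x_1,\dots,x_{r-1}\in[\min\ell,\max\ell]$ such that: if $\varphi$ has a unique maximum, attained at $s^\ast$, then the multiset $\{x_a\}$ equals $\{\ell_s:s\ne s^\ast\}$.

**Example 6.** Let $r=3$ and $\ell=(0,1,3)$. If $\varphi$ has its unique maximum at slot $3$, then $\{x_a\}=\{0,1\}$ and $O=(0,1,5)$. If it is at slot $1$, then $\{x_a\}=\{1,3\}$ and $O=(0,0,2)$. If the maximum is not unique, $O$ is only confined to a range.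

**Lemma 5 (one block).** Let $\ell,\varphi\in\mathbb R^r$. For each $a\in[r-1]$ let $(\alpha_{s,a},\beta_{s,a},g_{s,a})_{s\in[r]}$ be nonnegative numbers satisfying (1), with $g$ in the role of $\gamma$. Suppose there are numbers $x_a$ and $\bar y$ with
$$\ell_s+\alpha_{s,a}-\beta_{s,a}=x_a,\qquad \varphi_s+\sum_{a}g_{s,a}=\bar y\qquad\text{for all }s,a.$$
Then $O_s=\sum_a\beta_{s,a}$ defines an element of $\mathrm{Out}(\varphi,\ell)$.

*Proof.* **Step 1: the colors compute positive parts.** At most one of $\alpha_{s,a},\beta_{s,a}$ is nonzero and their difference is $x_a-\ell_s$, so $\beta_{s,a}=(\ell_s-x_a)^+$ and $\alpha_{s,a}=(x_a-\ell_s)^+$. For fixed $a$ not all $r$ numbers $\alpha_{s,a}$ are positive, so $x_a\le\max\ell$. Not all $\beta_{s,a}$ are positive, so $x_a\ge\min\ell$.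

**Step 2: the vectors $w_a$ pin down the thresholds $x_a$.** If $g_{s,a}>0$, then $\alpha_{s,a}=\beta_{s,a}=0$ and $x_a=\ell_s$. Clearly $\bar y\ge\max\varphi$. If $\bar y>\max\varphi$, every one of the $r$ slots would have some $g_{s,a}>0$; but there are only $r-1$ indices $a$, each with $g_{s,a}>0$ for at most one $s$. So $\bar y=\max\varphi$, and each slot $s$ with $\varphi_s<\max\varphi$ has some $a$ with $g_{s,a}>0$, hence $x_a=\ell_s$. Different slots get different $a$. If $\varphi$ has a unique maximum at $s^\ast$, the $r-1$ slots $s\ne s^\ast$ are thus in bijection with the $r-1$ indices $a$, with $x_a=\ell_s$ under the bijection. So $\{x_a\}=\{\ell_s:s\neq s^\ast\}$. $\square$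

**Definition (network, readout, state).** A *network* consists of $B\ge0$ blocks, with parameters $u^b,q^b\in\mathbb R^{N_0}$ for $b\in[B]$ and $\lambda_{b'b},\rho_{b'b}\in\mathbb R$ for $b'<b$. A *readout* is a pair $(\kappa,\theta)\in\mathbb R^{N_0}\times\mathbb R^B$. A *state* over $y=(\gamma_1,\dots,\gamma_r)\in Y$ is a sequence $O^1,\dots,O^B\in\mathbb R^r$ with $O^b\in\mathrm{Out}(\varphi^b,\ell^b)$, where
$$\ell^b_s=u^b\cdot\gamma_s+\sum_{b'<b}\lambda_{b'b}O^{b'}_s,\qquad \varphi^b_s=q^b\cdot\gamma_s+\sum_{b'<b}\rho_{b'b}O^{b'}_s.$$
The readout of the state is $Z\in\mathbb R^r$, $Z_s=\kappa\cdot\gamma_s+\sum_b\theta_bO^b_s$.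

**The configuration of a network with readout.** Take $\mathbb R^D$ with basis $e_j$ ($j\in[N_0]$), $h$, $o$, $e_{b,a}$ and $f_b$ ($b\in[B]$, $a\in[r-1]$). The colors are

* base colors $j\in[N_0]$: $P_j=e_j$, $M_j=-e_j$, $w_j=h+\kappa_jo+\sum_b\big(u^b_j\sum_ae_{b,a}+q^b_jf_b\big)$;
* block colors $(b,a)$: $P_{b,a}=e_{b,a}$, $M_{b,a}=-e_{b,a}+\theta_bo+\sum_{b'>b}\big(\lambda_{bb'}\sum_{a'}e_{b',a'}+\rho_{bb'}f_{b'}\big)$, $w_{b,a}=f_b$.

So $n=2r-1+(r-1)B$ and $D=n+2+B=2r+1+rB$, and blocks do not change the surplus:
$$rn-(r-1)D=n-(r-1)(B+2)=1.\tag{5}$$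

**Proposition 6.** If for every $y\in Y$ and every state over $y$ the readout $Z$ is not in $\mathbb R\mathbf 1$, then this configuration is free.

*Proof.* Suppose there is a solution. Let $\gamma_{s,j}$ be its coefficients at $w_j$, let $\alpha_{s,\cdot},\beta_{s,\cdot}$ be the total coefficients at the $P$'s and $M$'s, and $g_{s,(b,a)}$ those at $w_{b,a}$. As in Section 4, the $e_j$-coordinate and Lemma 1 give $\alpha_{s,j}=\beta_{s,j}=0$, and the $h$-coordinate gives $\sum_j\gamma_{s,j}=\mu$ for all $s$.

**Step 1: exclude $\mu=0$.** If $\mu=0$, all base coefficients vanish. Go through the blocks in order, assuming that all coefficients of earlier blocks vanish. The $f_b$-coordinate says that $\sum_ag_{s,(b,a)}$ is independent of $s$. At most $r-1$ of the numbers $g_{s,(b,a)}$ (over all $s,a$) are positive, so this sum is $0$ for some $s$, hence for all $s$. The $e_{b,a}$-coordinate is now $\alpha_{s,(b,a)}-\beta_{s,(b,a)}$, and Lemma 1 makes both vanish. So all coefficients vanish, a contradiction.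

**Step 2: for $\mu>0$ a solution is a state.** Scale to $\mu=1$. Each $w_j$ is used in at most one slot, so $y=(\gamma_1,\dots,\gamma_r)\in Y$. Put $O^b_s=\sum_a\beta_{s,(b,a)}$ and define $\ell^b,\varphi^b$ by the formulas above. Reading off which vectors contain $e_{b,a}$ and $f_b$, the equality of the sums says that
$$\ell^b_s+\alpha_{s,(b,a)}-\beta_{s,(b,a)}\qquad\text{and}\qquad\varphi^b_s+\sum_ag_{s,(b,a)}$$
do not depend on $s$. By Lemma 5, $O^b\in\mathrm{Out}(\varphi^b,\ell^b)$ for each $b$. So $(O^b)$ is a state over $y$.

**Step 3: the $o$-coordinate is the readout.** It equals $\kappa\cdot\gamma_s+\sum_b\theta_bO^b_s=Z_s$, so $Z\in\mathbb R\mathbf 1$, contrary to the hypothesis. $\square$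

## 7. Computable functions and the operator $G$

**Definition (computable).** A continuous equivariant $\psi:Y\to\mathbb R^r$ is *computable* if for every $\delta>0$ there are a network and a readout with $\operatorname{osc}(Z-\psi(y))\le\delta$ for *all* $y\in Y$ and *all* states over $y$.

We show in Sections 7–9 that every continuous equivariant function on $Y$ is computable.

**Lemma 7.** Computable functions form a linear space closed under uniform limits. It contains the zero function and all $y\mapsto(u\cdot\gamma_s)_s$, $u\in\mathbb R^{N_0}$.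

*Proof.* Given two networks, put the blocks of the second after those of the first, with all $\lambda,\rho$ between the two groups equal to $0$. States of the combined network are exactly the pairs of states. Take the linear combination of the readouts; subadditivity of $\operatorname{osc}$ shows that linear combinations of computable functions are computable. If $\psi_n\to\psi$ uniformly, then $\operatorname{osc}(Z-\psi)\le\operatorname{osc}(Z-\psi_n)+\operatorname{osc}(\psi_n-\psi)$ gives closedness. For linear functions use $B=0$, $\kappa=u$. $\square$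

The first nonlinear operation is $G_s(v)=\sum_{s'}(v_s-v_{s'})^+$. A block with input $\ell=Z$ produces $\sum_{s'\ne s^\ast}(Z_s-Z_{s'})^+$ if $\varphi$ has its unique maximum at $s^\ast$; the term of one slot is missing. We choose $\varphi$ so that the missing slot nearly maximizes $Z$, which makes the missing term tiny. Ties of $\varphi$ are dealt with by using many blocks with different perturbations.

**Lemma 8.** If $\psi$ is computable, so is $G(\psi)$.

*Proof.* **Step 1: the new network.** Let $0<\delta\le1$ and take a network with readout $Z$ such that $\operatorname{osc}(Z-\psi)\le\delta$ always. Then $(r-1)\operatorname{osc}(Z)\le C:=(r-1)(\max_Y\operatorname{osc}\psi+1)$, and $C$ does not depend on $\delta$. Let $\Lambda>0$ and append $L$ blocks $t=1,\dots,L$ with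
$$\ell^t=Z,\qquad\varphi^t_s=\Lambda Z_s+\nu^t\cdot\gamma_s,\qquad\nu^t=(\tau_t,\tau_t^2,\dots,\tau_t^{N_0}),\quad\tau_t\in[0,1]\text{ distinct}.$$
These are legal, since $Z$ is a linear function of the $\gamma_s$ and of the outputs of the original blocks. The new readout is $Z'=\frac1L\sum_tO^t$. A state of the new network restricts to a state of the old one. Fix a state.

**Step 2: few blocks are bad.** If $\varphi^t$ has no unique maximum, then $\nu^t\cdot(\gamma_s-\gamma_{s'})=\Lambda(Z_{s'}-Z_s)$ for some $s\ne s'$. For each pair this is a polynomial equation in $\tau_t$ of degree at most $N_0$; since $\gamma_s\ne\gamma_{s'}$, the two sides differ by a nonconstant polynomial, so it has at most $N_0$ solutions. Hence at most $N_0r^2$ of the indices $t$ are bad. For bad $t$ both $O^t_s$ and $G_s(Z)$ lie in $[0,C]$, because each summand is at most $\operatorname{osc}(Z)$.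

**Step 3: good blocks are accurate.** For other $t$, with maximum of $\varphi^t$ at $s^\ast$,
$$O^t_s=\sum_{s'\ne s^\ast}(Z_s-Z_{s'})^+=G_s(Z)-(Z_s-Z_{s^\ast})^+ .$$
From $\Lambda Z_{s^\ast}+\nu^t\cdot\gamma_{s^\ast}\ge\Lambda Z_s+\nu^t\cdot\gamma_s$ and $\nu^t\cdot\gamma\in[0,1]$ for $\gamma\in\Delta$ we get $(Z_s-Z_{s^\ast})^+\le1/\Lambda$.

**Step 4: add the errors.** Hence $|Z'_s-G_s(Z)|\le\frac1\Lambda+\frac{N_0r^2C}{L}$. Also $|G_s(Z)-G_s(\psi)|\le(r-1)\operatorname{osc}(Z-\psi)\le(r-1)\delta$, because $x\mapsto x^+$ is $1$-Lipschitz. So
$$\operatorname{osc}(Z'-G(\psi))\le2\Big(\frac1\Lambda+\frac{N_0r^2C}{L}+(r-1)\delta\Big).$$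
Choose $\delta$ small, then $\Lambda,L$ large. $\square$

## 8. From absolute values to all symmetric pair functions

Since $G_s(v)+G_s(-v)=\sum_{s'}|v_s-v_{s'}|$, we can now compute sums of absolute values of differences. The next lemma shows how far absolute values reach.

**Lemma 9.** For $m\ge2$, finite sums $\sum_ia_i|w_i\cdot z|$ ($a_i\in\mathbb R$, $w_i\in\mathbb R^m$) are uniformly dense in the even continuous functions on $S^{m-1}$.

*Proof.* **Step 1: write monomials as integrals of $|w\cdot z|$.** Let $\eta(w)=e^{-|w|^2/2}$. For $|z|=1$, integrating out the directions orthogonal to $z$,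
$$\int|w\cdot z|\,\eta(w+v)\,dw=\int|(w-v)\cdot z|\,\eta(w)\,dw=q(v\cdot z),\qquad q(t)=(2\pi)^{(m-1)/2}\int_{\mathbb R}|\tau-t|e^{-\tau^2/2}\,d\tau .$$
Apply $\partial_v^\alpha$ with $|\alpha|=2j\ge2$ at $v=0$; differentiation under the integral is allowed by Gaussian decay:
$$\int|w\cdot z|\,\partial^\alpha\eta(w)\,dw=q^{(2j)}(0)\,z^\alpha .$$
Since $q''(t)=2(2\pi)^{(m-1)/2}e^{-t^2/2}$ and all Taylor coefficients of even order of $e^{-t^2/2}$ at $0$ are nonzero, $q^{(2j)}(0)\ne0$.

**Step 2: replace the integrals by finite sums.** The part of the integral outside the cube $[-\ell,\ell]^m$ is at most $\int_{w\notin[-\ell,\ell]^m}|w||\partial^\alpha\eta(w)|\,dw$, which tends to $0$ as $\ell\to\infty$, uniformly in $z$. On the cube the integrands $w\mapsto|w\cdot z|\,\partial^\alpha\eta(w)$, $|z|=1$, are Lipschitz with a common constant, so their Riemann sums over a common grid converge uniformly in $z$. These Riemann sums are of the form $\sum_ia_i|w_i\cdot z|$.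

**Step 3: conclude.** So the closure contains all monomials of even degree $\ge2$, and $1=|z|^2$, hence all even polynomials. Given an even continuous function, approximate it by a polynomial (Stone–Weierstrass) and take the even part of the polynomial. $\square$

**Lemma 10.** Let $\psi$ be computable with $|\psi_s-\psi_{s'}|\le T_0$ on $Y$ for all $s,s'$. Let $\mathcal R=\{(a,b,t):a,b\in\Delta\text{ with disjoint supports},\ |t|\le T_0\}$ and let $\chi:\mathcal R\to\mathbb R$ be continuous with $\chi(a,b,t)=\chi(b,a,-t)$. Then
$$\Phi_s(y)=\sum_{s'\ne s}\chi(\gamma_s,\gamma_{s'},\psi_s-\psi_{s'})$$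
is computable.

*Proof.* $\Phi$ is continuous and equivariant.

**Step 1: turn $\chi$ into an even function on a sphere.** Put $m=N_0+1$ and $F_s=(\gamma_s,\psi_s)\in\mathbb R^m$. For each $w\in\mathbb R^m$ the function $w\cdot F=(w\cdot F_s)_s$ is computable by Lemma 7. The map $\mathcal R\to S^{m-1}$, $(a,b,t)\mapsto(a-b,t)/|(a-b,t)|$, is continuous. It is injective: rescale the image so that its first component has $\ell_1$-norm $2$; then $a,b$ are the positive and negative parts of that component, and $t$ is the last coordinate. As $\mathcal R$ is compact, the map is a homeomorphism onto a compact set $\Sigma$. We have $\Sigma=-\Sigma$, the antipode corresponding to $(a,b,t)\mapsto(b,a,-t)$. So $\chi(a,b,t)/|(a-b,t)|$, transported to $\Sigma$, is even. Extend it to $S^{m-1}$ by Tietze's theorem and average the extension with its composition with the antipode. This gives an even continuous $E$ on $S^{m-1}$ with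
$$\Phi_s=\sum_{s'\ne s}|F_s-F_{s'}|\,E\Big(\frac{F_s-F_{s'}}{|F_s-F_{s'}|}\Big).$$

**Step 2: approximate $E$ by absolute values.** By Lemma 9 and boundedness of $|F_s-F_{s'}|$, $\Phi$ is a uniform limit of functions
$$\sum_ia_i\sum_{s'}|w_i\cdot(F_s-F_{s'})|=\sum_ia_i\big(G_s(w_i\cdot F)+G_s(-w_i\cdot F)\big),$$
which are computable by Lemmas 7 and 8. Lemma 7 also handles the limit. $\square$

## 9. Chains of pair functions compute products over all slots

Lemma 10 gives sums over *pairs* of slots. A general equivariant function depends on all $r$ slots at once, and the basic example is a product $\prod_k\eta_k(\gamma_{\pi(k)})$ of $r$ bumps. We build such a product along a chain: the value accumulated so far is carried by two slots, and the argument $t=\psi_s-\psi_{s'}$ hands it on to the next pair.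

**Lemma 11.** Let $\eta_1,\dots,\eta_r:\Delta\to[0,1]$ be continuous with pairwise disjoint sets $U_k=\{\eta_k>0\}$, such that no $U_k$ contains two points with disjoint supports. For $v\in\mathbb R^r$ the function
$$\Theta^v_s(y)=\sum_{\pi\in S_r}\Big(\prod_{k=1}^r\eta_k(\gamma_{\pi(k)})\Big)v_{\pi^{-1}(s)}$$
is computable.

*Proof.* **Step 1: at most one permutation matters.** For $y\in Y$ and each $k$ there is at most one slot $s_k=s_k(y)$ with $\gamma_{s_k}\in U_k$, because different slots have disjoint supports. Those $s_k$ that exist are distinct, because the $U_k$ are disjoint. So at most one $\pi$ contributes, namely $\pi(k)=s_k$.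

**Step 2: define the chain.** Write $\tilde\eta_j=\eta_j^{1/2}$ for $2\le j<r$ and $\tilde\eta_r=\eta_r$. Put
$$\psi^2_s=\sum_{s'\ne s}\big[\eta_1(\gamma_s)\tilde\eta_2(\gamma_{s'})+\tilde\eta_2(\gamma_s)\eta_1(\gamma_{s'})\big],$$
$$\psi^{j+1}_s=\sum_{s'\ne s}(\psi^j_s-\psi^j_{s'})\big[\eta_j^{1/2}(\gamma_s)\tilde\eta_{j+1}(\gamma_{s'})-\tilde\eta_{j+1}(\gamma_s)\eta_j^{1/2}(\gamma_{s'})\big],\qquad2\le j\le r-1.$$
All are computable by Lemma 10. For $\psi^2$ use $\psi=0$ and $\chi(a,b,t)=\eta_1(a)\tilde\eta_2(b)+\tilde\eta_2(a)\eta_1(b)$. For $\psi^{j+1}$ use $\psi=\psi^j$ and $\chi(a,b,t)=t\,[\eta_j^{1/2}(a)\tilde\eta_{j+1}(b)-\tilde\eta_{j+1}(a)\eta_j^{1/2}(b)]$; exchanging $a,b$ changes the sign of the bracket, and $t\mapsto-t$ changes it back. Thus both satisfy $\chi(a,b,t)=\chi(b,a,-t)$.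

**Step 3: evaluate the chain.** *Claim:* if $s_1,\dots,s_j$ all exist, then $\psi^j_s=B_j:=\eta_1(\gamma_{s_1})\cdots\eta_{j-1}(\gamma_{s_{j-1}})\,\tilde\eta_j(\gamma_{s_j})$ for $s\in\{s_{j-1},s_j\}$ and $\psi^j_s=0$ for other $s$; if one of $s_1,\dots,s_j$ does not exist, $\psi^j=0$.

For $j=2$ a summand is nonzero only if $\{s,s'\}=\{s_1,s_2\}$, and then it equals $\eta_1(\gamma_{s_1})\tilde\eta_2(\gamma_{s_2})$, since $\gamma_{s_1}\notin U_2$ and $\gamma_{s_2}\notin U_1$. Now suppose the claim for $j$. A term of $\psi^{j+1}_s$ is nonzero only if $s_j,s_{j+1}$ exist and $\{s,s'\}=\{s_j,s_{j+1}\}$. In that case $\psi^j_{s_{j+1}}=0$ by induction. Since $\gamma_{s_j}\notin U_{j+1}$ and $\gamma_{s_{j+1}}\notin U_j$, the term for $(s,s')=(s_j,s_{j+1})$ equals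
$$\psi^j_{s_j}\,\eta_j^{1/2}(\gamma_{s_j})\,\tilde\eta_{j+1}(\gamma_{s_{j+1}}).$$
For $(s,s')=(s_{j+1},s_j)$ both factors of the term change sign and the value is the same. If $s_1,\dots,s_{j+1}$ exist, then $\psi^j_{s_j}=B_j$, and $\tilde\eta_j\eta_j^{1/2}=\eta_j$ (as $2\le j<r$) turns this into $B_{j+1}$. If some $s_i$ with $i\le j$ is missing, it is $0$. This proves the claim.

**Step 4: the case $v=\epsilon_{r-1}+\epsilon_r$.** Let $\epsilon_k$ be the standard basis of $\mathbb R^r$. Since $\tilde\eta_r=\eta_r$, the claim for $j=r$ says that $\psi^r$ has the value $\prod_k\eta_k(\gamma_{s_k})$ at the slots $s_{r-1},s_r$ and $0$ elsewhere. So $\psi^r=\Theta^{\epsilon_{r-1}+\epsilon_r}$.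

**Step 5: all $v$.** For $\tau\in S_r$ apply this to $\eta'_k=\eta_{\tau(k)}$, with $v=\epsilon_{r-1}+\epsilon_r$. Substituting $\pi'=\pi\tau^{-1}$,
$$\sum_\pi\prod_k\eta_{\tau(k)}(\gamma_{\pi(k)})\,v_{\pi^{-1}(s)}=\sum_{\pi'}\prod_k\eta_k(\gamma_{\pi'(k)})\,v_{\tau^{-1}\pi'^{-1}(s)}=\Theta^{\tau v}_s .$$
Since $\tau v=\epsilon_{\tau(r-1)}+\epsilon_{\tau(r)}$, the function $\Theta^{\epsilon_i+\epsilon_j}$ is computable for all $i\ne j$. As $r\ge3$, $2\epsilon_i=(\epsilon_i+\epsilon_j)+(\epsilon_i+\epsilon_l)-(\epsilon_j+\epsilon_l)$ for distinct $i,j,l$, so these vectors span $\mathbb R^r$. Since $\Theta^v$ is linear in $v$, Lemma 7 finishes the proof. $\square$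

**Proposition 12.** For $r\ge3$, every continuous equivariant $g:Y\to\mathbb R^r$ is computable.

*Proof.* **Step 1: localize.** Let $\delta>0$. By uniform continuity choose $0<\rho\le\frac12$ such that $|g_s(y)-g_s(y')|<\delta$ for all $s$ whenever $\|\gamma_s-\gamma'_s\|_1<\rho$ for all $s$. Take a finite continuous partition of unity $(\eta_i)_{i\in I}$ on $\Delta$ with supports of $\ell_1$-diameter $<\rho$. Call $\mathbf i=(i_1,\dots,i_r)\in I^r$ *active* if $\prod_k\eta_{i_k}(\gamma_k)>0$ for some $y\in Y$.

**Step 2: active tuples satisfy the hypotheses of Lemma 11 and are permuted freely.** Let $\mathbf i$ be active. The supports of $\eta_{i_1},\dots,\eta_{i_r}$ are pairwise disjoint, since they have diameter less than $\frac12$ and contain points $\gamma_k$ at mutual distance $2$. None of them contains two points with disjoint supports, since such points have distance $2$. In particular the $i_k$ are distinct. Let $S_r$ act by $(\pi\mathbf i)_k=i_{\pi^{-1}(k)}$. If $y$ shows that $\mathbf i$ is active, then $\pi y$ shows that $\pi\mathbf i$ is active, and the action on active tuples is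 free. Choose $y^{\mathbf i}\in Y$ with $\prod_k\eta_{i_k}(\gamma^{\mathbf i}_k)>0$ for orbit representatives and extend by $y^{\pi\mathbf i}=\pi y^{\mathbf i}$.

**Step 3: approximate $g$.** Put
$$\tilde g(y)=\sum_{\mathbf i\text{ active}}\Big(\prod_k\eta_{i_k}(\gamma_k)\Big)g(y^{\mathbf i}).$$
On $Y$ the coefficients are $\ge0$ and sum to $1$, because inactive tuples contribute $0$. If the coefficient of $\mathbf i$ is nonzero, then $\gamma_s$ and $\gamma^{\mathbf i}_s$ both lie in the support of $\eta_{i_s}$, so $\|\gamma_s-\gamma^{\mathbf i}_s\|_1<\rho$ for all $s$. Hence $|\tilde g_s-g_s|<\delta$.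

**Step 4: each orbit sum is computable.** By equivariance $g_s(y^{\pi\mathbf i})=g_{\pi^{-1}(s)}(y^{\mathbf i})$, so the sum over the orbit of $\mathbf i$ has $s$-component
$$\sum_\pi\prod_k\eta_{i_{\pi^{-1}(k)}}(\gamma_k)\,g_{\pi^{-1}(s)}(y^{\mathbf i})=\sum_\pi\prod_k\eta_{i_k}(\gamma_{\pi(k)})\,g_{\pi^{-1}(s)}(y^{\mathbf i}).$$
This is computable by Lemma 11 with the functions $\eta_{i_1},\dots,\eta_{i_r}$ and $v=g(y^{\mathbf i})$. So $\tilde g$ is computable, and letting $\delta\to0$, so is $g$ by Lemma 7. $\square$

## 10. A free configuration of surplus $1$ and the failure of the bound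

*Proof of Theorem A.* Let $r\ge2$ be not a prime power, so $r\ge6$.

**Step 1: a gap that survives approximation.** Take $g:Y\to W_r\setminus\{0\}$ from Proposition 4. Since $W_r\cap\mathbb R\mathbf 1=0$, $g(y)\notin\mathbb R\mathbf 1$ for all $y$. As $Y$ is compact, $\delta_0:=\min_Y\operatorname{osc}(g(y))>0$.

**Step 2: build the configuration.** By Proposition 12 there are a network and a readout with $\operatorname{osc}(Z-g(y))\le\delta_0/2$ for all $y$ and all states over $y$. Then $\operatorname{osc}(Z)\ge\delta_0/2>0$, i.e. $Z\notin\mathbb R\mathbf 1$, for all states. By Proposition 6 the configuration of this network is free. By (5) its type $(n_\ast,D_\ast)$ satisfies $rn_\ast-(r-1)D_\ast=1$ with $D_\ast=2r+1+rB\ge2$.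

**Step 3: assemble.** Lemma 3 gives $T(r,k,d)\ge2r$ for all $0\le k<d$ satisfying (2). The condition $r\le d/(d-k)$ is exactly $d-rc\ge0$, so all these pairs are admissible. For $d=rc$ condition (2) reads $c\ge D_\ast$, and $(k,d)=((r-1)c,rc)$. $\square$

*Proof of the Corollary.* If $r=1$ or $r$ is a prime power, use Theorem B. Otherwise Theorem A gives $T(r,(r-1)D_\ast,rD_\ast)\ge2r$, and this pair is admissible. $\square$

For instance, for $r=6$ the equality $T(r,k,d)=2r-1=11$ fails for all $(k,d)=(5c,6c)$ with $c\ge D_\ast(6)$.
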